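# Stable rapidly oscillating periodic solutions of $x'(t)=f(x(t-1))$

## 1. Theorem A and the terms in it

**Theorem A.** Let $n\ge 1$ be an integer and $R\ge 2$. There is a $C^\infty$, bounded, non-monotone function $F:\mathbb R\to\mathbb R$ with bounded derivative and $xF(x)<0$ for all $x\ne 0$, such that $x'(t)=F(x(t-1))$ has a periodic solution $p$ that takes both signs and satisfies $\mathrm{sc}(p_t)\in\{2n,2n+1\}$ for all $t$ (hence $p$ is rapidly oscillating). Its Floquet multiplier $1$ is algebraically simple, and all other multipliers satisfy $|\mu|<1/R$. Consequently $p$ is exponentially orbitally stable, in particular stable.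

Let us unpack this. The equation is
$$x'(t)=f(x(t-1)),\tag{1}$$
where $f$ is $C^1$, bounded with bounded derivative, and satisfies the *negative feedback* condition $xf(x)<0$ for $x\neq0$. There is one constant delay and no damping term. The state space is $C=C([-1,0],\mathbb R)$ with the sup norm $\|\cdot\|$. A function $\varphi\in C$ is the initial history, and we integrate one unit of time after another (the method of steps) to get a unique solution $x^\varphi$ on $[-1,\infty)$. We write $x_t\in C$, $x_t(s)=x(t+s)$.

**Definition (sign changes).** For $\varphi\in C\setminus\{0\}$, $\mathrm{sc}(\varphi)$ is the supremum of all $k\ge0$ for which there are $-1\le s_0<\dots<s_k\le0$ with $\varphi(s_{i-1})\varphi(s_i)<0$ for $i=1,\dots,k$.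

For example, $\varphi(s)=\cos(2\pi s)$ has $\mathrm{sc}(\varphi)=2$, while $\varphi(s)=(s+\frac12)^2$ has $\mathrm{sc}(\varphi)=0$: a zero without change of sign is not counted.

**Definition (slow and rapid oscillation).** A nonconstant periodic solution $p$ that takes both signs is *slowly oscillating* if $\mathrm{sc}(p_t)\le1$ for all $t$, and *rapidly oscillating* if $\mathrm{sc}(p_t)\ge2$ for some $t$.

**Definition (stability).** Let $\mathcal O=\{p_t:t\in\mathbb R\}\subset C$. The solution $p$ is *stable* if for every $r>0$ there is $r'>0$ such that $\mathrm{dist}(\varphi,\mathcal O)<r'$ implies $\mathrm{dist}(x^\varphi_t,\mathcal O)<r$ for all $t\ge0$. It is *exponentially orbitally stable* if there are $K,\gamma,r_0>0$ such that $\mathrm{dist}(\varphi,\mathcal O)<r_0$ implies $\mathrm{dist}(x_t^\varphi,\mathcal O)\le Ke^{-\gamma t}\,\mathrm{dist}(\varphi,\mathcal O)$ for all $t\ge0$.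

**Definition (Floquet multipliers).** Let $p$ be a $T$-periodic solution of $x'(t)=g(x(t-D))$ with $g\in C^1$, $D>0$. The linearization along $p$ is
$$v'(t)=g'(p(t-D))\,v(t-D),\tag{2}$$
and the *monodromy operator* is $U:\varphi\mapsto v_T$ on $C([-D,0],\mathbb C)$, where $v$ is the solution of (2) with $v_0=\varphi$. The nonzero points of its spectrum are the *Floquet multipliers*.

If $kT\ge D$, then $U^k$ maps bounded sets to bounded sets of functions with bounded derivative, so $U^k$ is compact by Arzelà–Ascoli. By the textbook theory of operators with a compact power, the nonzero spectrum of $U$ consists of isolated eigenvalues $\mu$ of finite *algebraic multiplicity* $\dim\bigcup_m\ker(U-\mu)^m$. If $p$ is nonconstant, differentiating the equation shows that $p'$ solves (2), and so $1$ is a multiplier. It is *algebraically simple* if its algebraic multiplicity is $1$. An example with multipliers $1,\pm2i$ is computed in Section 2.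

The source of the problem is Benjamin B. Kennedy, http://cupola.gettysburg.edu/cgi/viewcontent.cgi?article=1024&context=mathfac. The problem statement records two known results. First, if $f$ is strictly decreasing, every rapidly oscillating periodic solution of (1) is unstable. Second, for the damped equation $x'(t)=-\mu x(t)+f(x(t-1))$, $\mu>0$, stable rapidly oscillating periodic solutions have been exhibited for suitable non-monotone $f$. It records as open whether (1), with no damping, can have a stable rapidly oscillating periodic solution for some non-monotone $f$. Theorem A says yes. Two more theorems go with it.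

**Theorem B (robustness).** For $F,p$ as constructed in the proof of Theorem A there is $\kappa_0>0$ such that every $C^1$ function $g$ with negative feedback and $\sup|g-F|+\sup|g'-F'|<\kappa_0$ is non-monotone, and $x'(t)=g(x(t-1))$ has an exponentially orbitally stable rapidly oscillating periodic solution. Such $g$ can be chosen real analytic.

**Theorem C (a limitation).** Let $f\in C^1$, let $p$ be a nonconstant $T$-periodic solution of $x'(t)=f(x(t-r))$, $r>0$, and $B=\int_0^Tf'(p(t))\,dt$. Then $p$ solves $x'(t)=f(x(t-r-nT))$ for all $n\ge0$. If $B\ne0$, then for all sufficiently large $n$, $p$ as a solution of this last equation has a Floquet multiplier with $|\mu|>1$.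

## 2. Adding periods to the delay: the triangle wave

Two elementary remarks reduce the problem to a convenient form.

*Scaling.* If $x'(t)=f(x(t-D))$, then $y(s)=x(Ds)$ satisfies $y'(s)=Df(y(s-1))$. So for Theorem A we may work with any delay $D>0$ and put $F=Df$ at the end. The map $\varphi\mapsto\varphi(D\,\cdot)$ from $C([-D,0])$ to $C([-1,0])$ conjugates the monodromy operators, because $w(s)=v(Ds)$ turns $v'(t)=f'(p(t-D))v(t-D)$ into $w'(s)=F'(p(D(s-1)))\,w(s-1)$. Multipliers are unchanged, and so are sign-change counts if for delay $D$ we count over windows of length $D$.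

*Adding periods.* If $p$ is $T$-periodic and $p'(t)=f(p(t-r))$, then also $p'(t)=f(p(t-r-nT))$ for every $n\ge0$. The function stays the same while the window gets longer, so a slowly oscillating solution becomes a rapidly oscillating one. Its stability, however, must be examined afresh for each $n$.

Let us try this on the simplest equation. Take $f^*(x)=-\mathrm{sgn}(x)$ and delay $1$. The triangle wave $P$ of period $4$ with slope $1$ on $(-1,1)$, slope $-1$ on $(1,3)$ and $P(0)=P(2)=0$ satisfies $P'(t)=f^*(P(t-1))$ off its corners: for $t\in(1,3)$ we have $t-1\in(0,2)$, where $P>0$, and similarly on the other piece.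

Now smooth. Let $\eta\in C^\infty(\mathbb R)$ satisfy
$$\eta=0\text{ on }(-\infty,-1],\quad \eta=1\text{ on }[1,\infty),\quad \eta(s)+\eta(-s)=1,\quad \eta\text{ strictly increasing on }[-1,1],\quad \eta'(0)>0;$$
a normalized primitive of $e^{-1/(1-s^2)}$ will do. Put $f(x)=1-2\eta(x/\delta)$ with $\delta=\frac1{20}$. Then $f=f^*$ for $|x|\ge\delta$. Keep $p=P$ except within $\delta$ of the corners $1,3$ (mod $4$), and there define $p$ by integrating $f(P(t-1))$. Since $P$ is linear near its zeros and $\eta(s)+\eta(-s)=1$, the integral across a whole corner window agrees with that of $f^*(P(t-1))$, so $p$ joins $P$ again. Near a corner both $p$ and $P$ stay within $6\delta=0.3$ of $\pm1$, where $f$ and $f^*$ agree. So $p'(t)=f(p(t-1))$ holds everywhere. (The same argument is written out in detail in Section 5.)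

Hence $p$ solves $x'(t)=f(x(t-D))$ with $D=1+4n$. Zeros of $p$ are $2$ apart. For $n=0$ a window of length $1$ contains at most one zero. For $n\ge1$ there are $2n$ or $2n+1$ sign changes in each window of length $4n+1$.

**Multipliers by hand.** The coefficient $f'(p(t-D))=f'(p(t-1))$ vanishes unless $t$ is within $\delta$ of a corner. So a solution $v$ of (2) is constant between the corner windows. Let $u(j)$ be its value on the rising piece around $4j$ and $w(j)$ its value on the falling piece around $4j+2$. Across a corner window $v$ jumps by its value at the *source*, the place $D$ earlier, times $\int f'(p(s))\,ds$ taken over the corresponding zero crossing. As $p$ has slope $\pm1$ there, this integral is $-2$. So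
$$w(j)=u(j)-2u(j-n),\qquad u(j+1)=w(j)-2w(j-n).\tag{3}$$
If $u(j)=\mu^j$, this is $\mu=(1-2\mu^{-n})^2$, that is,
$$\mu^{2n+1}=(\mu^n-2)^2 .$$
For $n=1$ this reads $\mu^3-\mu^2+4\mu-4=(\mu-1)(\mu^2+4)=0$, with roots $1,\ 2i,\ -2i$. A root $\mu$ gives a solution $v\ne0$ with $v(t+4)=\mu v(t)$, so it is a multiplier: small perturbations double in size every period. For general $n\ge1$ the polynomial $\mu^{2n+1}-(\mu^n-2)^2$ has constant term $-4$; the product of its roots has modulus $4$, so some root has $|\mu|>1$. This first attempt fails for every $n\ge1$.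

**Where exactly it fails.** With $\alpha=\mu^{-n}$ the equation is $\mu=G(\alpha)$, $G(\alpha)=(1-2\alpha)^2$. If $G$ were very close to $1$ on a large disc, all roots except $\mu=1$ would be small. The number $-2$ is (drop of $f$ at $0$)/(crossing speed). Making the drop of $f$ at $0$ small does not help by itself: if $f$ is replaced by $cf$, the wave is replaced by $cP$, the crossing speed shrinks in the same proportion, and the quotient is still $-2$. We need a small drop at $0$ that is crossed at high speed, so the speed must come from other levels of $x$. If $f$ drops by a further large amount at some level above $0$, crossing that level produces another large negative jump. This must be compensated by a level where $f$ *rises* again, and here $f$ has to be non-monotone.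

## 3. Jumps at a level crossing, and bands

Suppose $f^*$ is a step function with a step $\Delta_c=f^*(c+)-f^*(c-)$ at the level $c$, and that a linear piece of slope $\pm S$ crosses $c$. Displace this piece upward by a small $v$.

* If the slope is $+S$, the crossing comes earlier by $v/S$. One delay later the slope switches from $f^*(c-)$ to $f^*(c+)$ earlier by $v/S$, and the solution gains $\Delta_cv/S$.
* If the slope is $-S$, the crossing comes later by $v/S$. One delay later the slope switches from $f^*(c+)$ to $f^*(c-)$ later by $v/S$, and the solution again gains $(f^*(c+)-f^*(c-))v/S=\Delta_cv/S$.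

So the jump is $\frac{\Delta_c}S v$ for either sign of the slope. Now let $f^*$ be large and constant on a *band* of levels and small on both sides of it. For instance, let $f^*=2$ on $(-8,-1)$ and $f^*=\varepsilon$ just outside, so that $\Delta_{-8}=2-\varepsilon=-\Delta_{-1}$. A piece that crosses the whole band creates, one delay later, a ramp of slope $2$. A displaced piece spends the same time in the band, so the ramp has the same height and is only shifted in time. In terms of jumps, the two add up to zero:

* on a rising piece the band is entered at $-8$, so the ramp begins with the jump $+\frac{2-\varepsilon}Sv$ and ends with $-\frac{2-\varepsilon}Sv$;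
* on a falling piece the band is entered at $-1$, so the ramp begins with $-\frac{2-\varepsilon}Sv$ and ends with $+\frac{2-\varepsilon}Sv$.

The plan is now as follows. Near $0$ let $f$ step only from $\varepsilon$ to $-\varepsilon$. Put a band of height $2$ on $(-8,-1)$ and a band of height $-1$ on $(1,8)$. Then find a periodic solution that crosses zero quickly, and compute its function $G$ exactly. Whether the compensation is good enough will be decided by this computation; in Section 8 we shall see that at $\varepsilon=0$ one gets $G\equiv1$.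

## 4. The function $f$ and the polygon $P$

Fix $0<\varepsilon\le\frac1{128}$ and $\delta=\frac1{20}$, with $\eta$ as in Section 2. Let $f^*$ be the step function with values

| $x<-8$ | $(-8,-1)$ | $(-1,0)$ | $(0,1)$ | $(1,8)$ | $x>8$ |
|---|---|---|---|---|---|
| $\varepsilon$ | $2$ | $\varepsilon$ | $-\varepsilon$ | $-1$ | $-\varepsilon$ |

Its smooth version is
$$f(x)=\varepsilon+(2-\varepsilon)\Big[\eta\big(\tfrac{x+8}\delta\big)-\eta\big(\tfrac{x+1}\delta\big)\Big]-2\varepsilon\,\eta\big(\tfrac x\delta\big)-(1-\varepsilon)\Big[\eta\big(\tfrac{x-1}\delta\big)-\eta\big(\tfrac{x-8}\delta\big)\Big].$$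

**Step 1 (purpose: the hypotheses on $f$).** We have $f=f^*$ outside the open $\delta$-neighbourhoods of the *levels* $c\in\{-8,-1,0,1,8\}$, and for $|x-c|\le\delta$
$$f(x)=f^*(c-)+\Delta_c\,\eta\big(\tfrac{x-c}\delta\big),\qquad \Delta_{-8}=2-\varepsilon,\ \ \Delta_{-1}=-(2-\varepsilon),\ \ \Delta_0=-2\varepsilon,\ \ \Delta_1=-(1-\varepsilon),\ \ \Delta_8=1-\varepsilon.\tag{4}$$
Near $c\ne0$ this is a convex combination of two values of the same sign (positive for $c<0$, negative for $c>0$). Near $0$ it is $\varepsilon(1-2\eta(x/\delta))$, which is positive for $x<0$ and negative for $x>0$. Hence $xf(x)<0$ for $x\ne0$. Further, $f\in C^\infty$, $|f|\le2$, and $f'$ has compact support, so it is bounded. Finally $f(-9)=\varepsilon<2=f(-4)$ and $f(-4)=2>-1=f(4)$, so $f$ is not monotone.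

**Step 2 (purpose: find a periodic solution of $P'(t)=f^*(P(t-10))$ by running the equation).** Take the delay $10$ and the following history on $[-10,0]$: start at $-1$ at time $-10$, fall with slope $-1$ to the value $-9$ at time $-2$, then slope $-\varepsilon$ for one unit of time and slope $\varepsilon$ for one unit, so that the value at time $0$ is $-9$. Running the equation forward forces the table below. Put
$$\sigma=\tfrac74\varepsilon-\tfrac{21}4\varepsilon^2,\qquad T=45+\sigma,\qquad 0<\sigma<\tfrac1{50}.$$
Let $P$ be continuous, $T$-periodic and linear on each of the following pieces.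

| piece | time interval | slope | value at right end |
|---|---|---|---|
| $U_1$ | $[0,7]$, $P(0)=-9$ | $2$ | $5$ |
| $q$ | $[7,10.5]$ | $\varepsilon$ | $5+3.5\varepsilon$ |
| $U_2$ | $[10.5,14]$ | $2$ | $12+3.5\varepsilon$ |
| $a$ | $[14,14.5]$ | $\varepsilon$ | $12+4\varepsilon$ |
| $a'$ | $[14.5,15]$ | $-\varepsilon$ | $12+3.5\varepsilon$ |
| $W_1$ | $[15,22-1.75\varepsilon]$ | $-1$ | $5+5.25\varepsilon$ |
| $z$ | $[22-1.75\varepsilon,29+3.5\varepsilon]$ | $-\varepsilon$ | $5-1.75\varepsilon-5.25\varepsilon^2$ |
| $W_2$ | $[29+3.5\varepsilon,43+\sigma]$ | $-1$ | $-9$ |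
| $b$ | $[43+\sigma,44+\sigma]$ | $-\varepsilon$ | $-9-\varepsilon$ |
| $b'$ | $[44+\sigma,45+\sigma]$ | $\varepsilon$ | $-9$ |

The right-end values follow by adding slope times length. The length of $z$ is $7+5.25\varepsilon$, so the fall along $z$ is $7\varepsilon+5.25\varepsilon^2$. The length of $W_2$ is $14+\sigma-3.5\varepsilon=14-1.75\varepsilon-5.25\varepsilon^2$, which brings $P$ from $5-1.75\varepsilon-5.25\varepsilon^2$ to exactly $-9$. Where does $\sigma$ come from? On $W_2$ the level $1$ is reached at time $29+3.5\varepsilon+(4-1.75\varepsilon-5.25\varepsilon^2)=33+\sigma$. Ten units later, at time $43+\sigma$, the slope must change, and with slope $-1$ the value is then $1-10=-9$. From time $35+\sigma$ on, where $P=-1$, we see the original history again, so the period is $T=45+\sigma$.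

The level crossings in one period, each with the corner that it produces $10$ units later, are these.

| piece, slope | level $c$ | crossing time $\tau$ | corner $\tau+10$ mod $T$ | the corner separates | $\Delta_c/S$ |
|---|---|---|---|---|---|
| $U_1$, $2$ | $-8$ | $0.5$ | $10.5$ | $q,\ U_2$ | $1-\frac\varepsilon2$ |
| $U_1$, $2$ | $-1$ | $4$ | $14$ | $U_2,\ a$ | $-(1-\frac\varepsilon2)$ |
| $U_1$, $2$ | $0$ | $4.5$ | $14.5$ | $a,\ a'$ | $-\varepsilon$ |
| $U_1$, $2$ | $1$ | $5$ | $15$ | $a',\ W_1$ | $-\frac{1-\varepsilon}2$ |
| $U_2$, $2$ | $8$ | $12-1.75\varepsilon$ | $22-1.75\varepsilon$ | $W_1,\ z$ | $\frac{1-\varepsilon}2$ |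
| $W_1$, $-1$ | $8$ | $19+3.5\varepsilon$ | $29+3.5\varepsilon$ | $z,\ W_2$ | $1-\varepsilon$ |
| $W_2$, $-1$ | $1$ | $33+\sigma$ | $43+\sigma$ | $W_2,\ b$ | $-(1-\varepsilon)$ |
| $W_2$, $-1$ | $0$ | $34+\sigma$ | $44+\sigma$ | $b,\ b'$ | $-2\varepsilon$ |
| $W_2$, $-1$ | $-1$ | $35+\sigma$ | $45+\sigma\equiv0$ | $b',\ U_1$ | $-(2-\varepsilon)$ |
| $W_2$, $-1$ | $-8$ | $42+\sigma$ | $52+\sigma\equiv7$ | $U_1,\ q$ | $2-\varepsilon$ |

The fourth column contains exactly the ten corner times of $P$.

**Step 3 (purpose: check $P'(t)=f^*(P(t-10))$ off the corners).** We go through the pieces.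

* $t\in(0,7)$: $t-10\in(35+\sigma,42+\sigma)$ mod $T$, $P\in(-8,-1)$, value $2$.
* $t\in(7,10.5)$: $t-10\in(-3,0.5)$, $P<-8$, value $\varepsilon$.
* $t\in(10.5,14)$: $t-10\in(0.5,4)$, $P\in(-8,-1)$, value $2$.
* $t\in(14,14.5)$: $t-10\in(4,4.5)$, $P\in(-1,0)$, value $\varepsilon$. For $t\in(14.5,15)$: $P(t-10)\in(0,1)$, value $-\varepsilon$.
* $t\in(15,22-1.75\varepsilon)$: $t-10\in(5,12-1.75\varepsilon)$, $P\in(1,8)$, value $-1$.
* $t\in(22-1.75\varepsilon,29+3.5\varepsilon)$: $t-10\in(12-1.75\varepsilon,19+3.5\varepsilon)$, $P>8$, value $-\varepsilon$.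
* $t\in(29+3.5\varepsilon,43+\sigma)$: $t-10\in(19+3.5\varepsilon,33+\sigma)$, $P\in(1,8)$, value $-1$.
* $t\in(43+\sigma,44+\sigma)$: $P(t-10)\in(0,1)$, value $-\varepsilon$. For $t\in(44+\sigma,45+\sigma)$: $P(t-10)\in(-1,0)$, value $\varepsilon$.

These are the slopes in the table.

## 5. Rounding the corners

For a crossing at $\tau_i$ with slope $\pm S_i$, $S_i\in\{1,2\}$, let $h_i=\delta/S_i$, $I_i=[\tau_i-h_i,\tau_i+h_i]$, $t_i=\tau_i+10$ and $J_i=I_i+10$, all mod $T$. So $I_i$ is exactly the time that the piece spends in the closed $\delta$-neighbourhood of the level, and $J_i$ is a window around a corner.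

**Step 1 (purpose: the windows do not interfere).** From the crossing table, mod $T$: two distinct crossing times are at distance $\ge\frac12$ (the closest are $4,4.5,5$); two distinct corner times are at distance $\ge\frac12$ (the closest are $14,14.5,15$); and a crossing time and a corner time are at distance $\ge\frac12$ (the closest are $0.5$ and $0$). All half-widths are at most $\frac1{20}$. Hence the $I_i$ are pairwise disjoint, the $J_k$ are pairwise disjoint, and every $I_i$ is disjoint from every $J_k$. In particular $P$ is linear on each $I_i$.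

**Step 2 (purpose: define $p$).** Let $p=P$ off $\bigcup J_i$, and on $J_i$ let
$$p(t)=P(t_i-h_i)+\int_{t_i-h_i}^tf(P(s-10))\,ds.$$
Since $P$ is linear on $I_i$, runs there from $c\mp\delta$ to $c\pm\delta$, and $f$ is given by (4), the identity $\eta(s)+\eta(-s)=1$ (hence $\int_{-1}^1\eta=1$) yields $\int_{I_i}f(P)=\int_{I_i}f^*(P)$. So $p$ agrees with $P$ at the right end of $J_i$ too, and $p$ is continuous and $T$-periodic.

**Step 3 (purpose: show that $f(p(s))=f^*(P(s))$ for $s\notin\bigcup I_i$).** First, $P(s)$ lies in the open $\delta$-neighbourhood of a level only for $s\in\bigcup I_i$. Indeed, the pieces $q,a,a',z,b,b'$ have values in $[-9-\varepsilon,-9]\cup[4.9,5.1]\cup[12,12.1]$, at distance $\ge1$ from all levels. The end values of the steep pieces $U_1,U_2,W_1,W_2$ are among these values, so a steep piece meets the $\delta$-neighbourhood of a level only if it crosses that level, and then only during the corresponding $I_i$.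

Now let $s\notin\bigcup I_i$. If $s\notin\bigcup J_k$, then $p(s)=P(s)$ lies outside the open $\delta$-neighbourhoods, where $f=f^*$. If $s\in J_k$, then $p$ and $P$ agree at the left end $t_k-h_k$ and $|p'|,|P'|\le2$ on $J_k$. So $|P(s)-P(t_k)|\le2h_k$ and $|p(s)-P(t_k)|\le 4h_k+2h_k\le6\delta=0.3$. The corner value $P(t_k)$ is at distance $\ge1$ from all levels. So $p(s)$ and $P(s)$ lie in the same component of the complement of the open $\delta$-neighbourhoods; there $f=f^*$ is constant, and the assertion follows. For later use we note that in both cases $p(s)$ lies outside the open $\delta$-neighbourhoods of the levels.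

**Step 4 (purpose: $p$ solves the equation).** If $t$ is interior to some $J_i$, then $t-10\in I_i$, where $p=P$ by Step 1, and $p'(t)=f(P(t-10))=f(p(t-10))$ by definition. If $t\notin\bigcup J_i$, then $t-10\notin\bigcup I_i$ and $t$ is not a corner, so by Step 3 $p'(t)=P'(t)=f^*(P(t-10))=f(p(t-10))$. So the equation holds off the endpoints of the $J_i$, which are finitely many mod $T$. Since $p$ and $f(p(\cdot-10))$ are continuous, $p$ is $C^1$ and the equation holds everywhere. By periodicity, $p$ is also a solution of
$$x'(t)=f(x(t-D)),\qquad D=10+nT,\quad n\ge1.\tag{5}$$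

**Step 5 (purpose: count sign changes).** On each $J_k$ we have $p\ne0$, because $p$ is within $0.3$ of a corner value of modulus $>4$. So the zeros of $p$ are those of $P$, namely $4.5$ and $34+\sigma$ mod $T$; $p$ changes sign at each. Consecutive zeros are $29.5+\sigma$ or $T+4.5-(34+\sigma)=15.5$ apart. Consider a window of length $D=nT+10$. Its interior contains a half-open interval of length $nT$, which contains exactly $2n$ zeros, so there are at least $2n$ sign changes. The window is the union of a half-open interval of length $nT$ and a closed interval of length $10<15.5$, which contains at most one zero, so there are at most $2n+1$ sign changes. Thus the count is $2n$ or $2n+1$ for every window, and since $2n\ge2$, $p$ is rapidly oscillating for (5).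

## 6. Multipliers as solutions on the whole line

The linearization of (5) along $p$ is
$$v'(t)=f'(p(t-D))\,v(t-D).\tag{6}$$
Let $U$ be its monodromy operator on $C([-D,0],\mathbb C)$. For $\mu\ne0$ let $N_\mu=\bigcup_m\ker(U-\mu)^m$. This space is finite-dimensional, so $N_\mu=\ker(U-\mu)^{m_0}$ for some $m_0$. Let $(\mathcal Sv)(t)=v(t+T)$, and let $E_\mu$ be the space of solutions $v:\mathbb R\to\mathbb C$ of (6) with $(\mathcal S-\mu)^mv=0$ for some $m$.

**Lemma 1.** For $\mu\ne0$ the map $v\mapsto v_0$ is an isomorphism $E_\mu\to N_\mu$. Hence the algebraic multiplicity of $\mu$ equals $\dim E_\mu$ (and $\mu$ is a multiplier exactly if $E_\mu\ne0$).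

**Step 1 (purpose: the map lands in $N_\mu$).** Since $(\mathcal S^kv)_0=v_{kT}=U^kv_0$, we have $((\mathcal S-\mu)^mv)_0=(U-\mu)^mv_0$.

**Step 2 (purpose: injectivity).** If $v_0=0$, then $v=0$ on $[-D,\infty)$. The relation $(\mathcal S-\mu)^mv=0$ expresses $\mu^mv(t)$ as a linear combination of $v(t+T),\dots,v(t+mT)$. Going back in steps of length $T$ we get $v=0$ on $\mathbb R$.

**Step 3 (purpose: surjectivity).** Let $\varphi\in N_\mu$. On the finite-dimensional invariant space $N_\mu$ the only eigenvalue of $U$ is $\mu\ne0$, so $U|_{N_\mu}$ is invertible. For $k\ge0$ start a solution of (6) at time $-kT$ from the state $(U|_{N_\mu})^{-k}\varphi$. As (6) is $T$-periodic, the solution for $k+1$ has at time $-kT$ the state $U(U|_{N_\mu})^{-k-1}\varphi=(U|_{N_\mu})^{-k}\varphi$. So these solutions are consistent with each other and define a solution $v$ on $\mathbb R$ with $v_{jT}=(U|_{N_\mu})^j\varphi$ for all $j\in\mathbb Z$. Then $w=(\mathcal S-\mu)^{m_0}v$ satisfies $w_{jT}=(U-\mu)^{m_0}(U|_{N_\mu})^j\varphi=0$ for all $j\in\mathbb Z$, so $w=0$ and $v\in E_\mu$. $\square$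

## 7. The jump system of ten sequences

**Step 1 (purpose: solutions of (6) are piecewise constant up to the windows).** By Step 3 of Section 5, $p(s)$ lies in an open $\delta$-neighbourhood of a level only if $s\in\bigcup I_i+T\mathbb Z$; elsewhere $f'(p(s))=0$. Since $f'(p(t-D))=f'(p(t-10))$, a solution $v$ of (6) on $\mathbb R$ is constant on each gap between the windows $J_i+T\mathbb Z$. We denote its values on the gaps belonging to $U_1,q,U_2,a,a',W_1,z,W_2,b,b'$ in the $j$-th period $[jT,(j+1)T)$ by
$$x_1(j),\ q(j),\ x_2(j),\ a(j),\ a'(j),\ y_1(j),\ z(j),\ y_2(j),\ b(j),\ b'(j).$$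

**Step 2 (purpose: the exact jump).** For $t\in J_i$ the point $t-D$ lies in $I_i$ up to a multiple of $T$. This translate of $I_i$ lies inside one gap, since $I$'s and $J$'s are disjoint, so $v(t-D)$ is the constant value $v_{\text{source}}$ there. On $I_i$ the function $p=P$ is linear with slope $\pm S_i$. If it rises, substitution gives $\int_{I_i}f'(p(s))\,ds=\frac1{S_i}\int_{c-\delta}^{c+\delta}f'$; if it falls, both the sign of $dx/ds$ and the order of the limits are reversed, and the result is the same. So across $J_i$, $v$ jumps by exactly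
$$v_{\text{source}}\int_{I_i}f'(p(s))\,ds=\frac{\Delta_c}{S_i}\,v_{\text{source}}.\tag{7}$$
No approximation has been made.

**Step 3 (purpose: the bookkeeping).** The corner at $t_i=\tau_i+10$ has as its source the piece containing $\tau_i$, $n$ periods earlier. The corners $0$ and $7$ come from $35+\sigma$ and $42+\sigma$ by wrapping around the period, so their source is $W_2$, $n+1$ periods earlier. Reading the crossing table from Section 4 in the order of the corners gives
$$\begin{aligned}
x_1(j)&=b'(j-1)-(2-\varepsilon)\,y_2(j-1-n), & q(j)&=x_1(j)+(2-\varepsilon)\,y_2(j-1-n),\\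
x_2(j)&=q(j)+(1-\tfrac\varepsilon2)\,x_1(j-n), & a(j)&=x_2(j)-(1-\tfrac\varepsilon2)\,x_1(j-n),\\
a'(j)&=a(j)-\varepsilon\, x_1(j-n), & y_1(j)&=a'(j)-\tfrac{1-\varepsilon}2\,x_1(j-n),\\
z(j)&=y_1(j)+\tfrac{1-\varepsilon}2\,x_2(j-n), & y_2(j)&=z(j)+(1-\varepsilon)\,y_1(j-n),\\
b(j)&=y_2(j)-(1-\varepsilon)\,y_2(j-n), & b'(j)&=b(j)-2\varepsilon\, y_2(j-n).
\end{aligned}\tag{8}$$
The band $(-8,-1)$ shows its cancellation here. The ramp $U_1$, which is driven by the falling piece $W_2$, starts with $-(2-\varepsilon)y_2$ and ends with $+(2-\varepsilon)y_2$. The ramp $U_2$, which is driven by the rising piece $U_1$, starts with $+(1-\frac\varepsilon2)x_1$ and ends with $-(1-\frac\varepsilon2)x_1$. The band $(1,8)$ is different: it is entered on $U_1$ and left on $U_2$, with the plateau $q$ inside the band, and then entered on $W_1$ and left on $W_2$, with $z$ inside. So its jumps have different sources, and we have to compute.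

## 8. Elimination: the function $G$

Let $\lambda$ be the backward shift, $(\lambda\xi)(j)=\xi(j-1)$, and write $\alpha=\lambda^n$, $Y=y_2$. All operators that occur are polynomials in $\lambda$, so they commute.

**Warm-up with $\varepsilon=0$.** Put $\varepsilon=0$ in (8) formally and write $w=\lambda b'$. The last two equations give $b'=(1-\alpha)Y$, so $w=\lambda(1-\alpha)Y$. Further $q=a=a'=w$, $x_1=w-2\lambda\alpha Y$, $x_2=w+\alpha x_1$, $y_1=w-\frac12\alpha x_1$, and
$$Y=w+\alpha\big[-\tfrac12x_1+\tfrac12x_2+y_1\big]=w+\alpha\big[\tfrac32w-\tfrac12x_1\big]=w+\alpha w+\lambda\alpha^2Y=\lambda(1-\alpha^2)Y+\lambda\alpha^2Y=\lambda Y .$$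
All dependence on the long delay has cancelled: $Y(j)=Y(j-1)$, whatever $n$ is. Of course $\varepsilon=0$ is not allowed, since then $f^*=0$ on $(-1,1)$ and the strict feedback condition fails. So we do the computation exactly and expect an error of order $\varepsilon$.

**Step 1 (purpose: express everything through $Y$).** From (8),
$$b=(1-(1-\varepsilon)\alpha)Y,\qquad b'=(1-(1+\varepsilon)\alpha)Y,\qquad q=a=\lambda b',\qquad x_1=\lambda b'-(2-\varepsilon)\lambda\alpha Y=\lambda(1-3\alpha)Y,$$
$$x_2=\lambda b'+(1-\tfrac\varepsilon2)\alpha x_1,\qquad a'=a-\varepsilon\alpha x_1,\qquad y_1=\lambda b'-\tfrac{1+\varepsilon}2\alpha x_1,\qquad z=y_1+\tfrac{1-\varepsilon}2\alpha x_2,\tag{9}$$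
and the equation for $y_2$ becomes $Y=(1+(1-\varepsilon)\alpha)y_1+\frac{1-\varepsilon}2\alpha x_2$.

**Step 2 (purpose: one scalar recurrence).** In the last equation the coefficient of $\lambda b'$ is $1+(1-\varepsilon)\alpha+\frac{1-\varepsilon}2\alpha=1+\frac32(1-\varepsilon)\alpha$, and that of $x_1$ is
$$-\tfrac{1+\varepsilon}2\alpha+\tfrac{1-\varepsilon}2\alpha^2\big[(1-\tfrac\varepsilon2)-(1+\varepsilon)\big]=-\tfrac{1+\varepsilon}2\alpha-\tfrac34\varepsilon(1-\varepsilon)\alpha^2 .$$
Hence $Y=\lambda G(\alpha)Y$ with
$$G(\alpha)=\big(1-(1+\varepsilon)\alpha\big)\big(1+\tfrac32(1-\varepsilon)\alpha\big)-(1-3\alpha)\big(\tfrac{1+\varepsilon}2\alpha+\tfrac34\varepsilon(1-\varepsilon)\alpha^2\big).$$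
We collect coefficients:

* $\alpha$: $\ -(1+\varepsilon)+\frac32(1-\varepsilon)-\frac{1+\varepsilon}2=-3\varepsilon$;
* $\alpha^2$: $\ -\frac32(1-\varepsilon^2)+\frac32(1+\varepsilon)-\frac34\varepsilon(1-\varepsilon)=\frac34\varepsilon+\frac94\varepsilon^2=\frac34\varepsilon(1+3\varepsilon)$;
* $\alpha^3$: $\ 3\cdot\frac34\varepsilon(1-\varepsilon)=\frac94\varepsilon(1-\varepsilon)$.

Thus
$$G(\alpha)=1-3\varepsilon\alpha+\tfrac34\varepsilon(1+3\varepsilon)\alpha^2+\tfrac94\varepsilon(1-\varepsilon)\alpha^3,\qquad G(1)=1.\tag{10}$$
Indeed $-3+\frac34+\frac94\varepsilon+\frac94-\frac94\varepsilon=0$. This had to be so, because $p'$ is a solution of (6) with $\mathcal Sp'=p'$.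

**Step 3 (purpose: no solution is lost or invented).** We claim that $v\mapsto Y$ is a linear bijection from the solutions of (6) on $\mathbb R$ onto the complex sequences $(Y(j))_{j\in\mathbb Z}$ with $Y=\lambda G(\lambda^n)Y$. Let such a sequence be given. Define the other nine sequences by (9). Then (8) holds: the equation for $y_2$ is the recurrence, and the others are (9) rewritten. Let $v$ be the corresponding constant on each gap. On each translate of a $J_i$ let $v(t)$ be the value on the preceding gap plus the integral of $f'(p(s-D))v(s-D)$ from the left end of the window to $t$, where $v(s-D)$ is the known constant on the source gap. By (7) and (8), $v$ is continuous. It satisfies (6) off the window endpoints, and since the right-hand side of (6) is continuous, it satisfies (6) everywhere. So the map is onto. Conversely, if $Y=0$ for a solution $v$, then by (9) all gap values vanish, so all jumps and window integrals vanish and $v=0$. So the map is one-to-one. It carries $\mathcal S$ to the forward shift $Y(j)\mapsto Y(j+1)$.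

**Step 4 (purpose: the characteristic polynomial).** The recurrence reads
$$Y(j)=Y(j-1)-3\varepsilon Y(j-1-n)+\tfrac34\varepsilon(1+3\varepsilon)Y(j-1-2n)+\tfrac94\varepsilon(1-\varepsilon)Y(j-1-3n).$$
It has order $3n+1$, and its last coefficient is not zero. So its solution space has dimension $3n+1$, and the forward shift acts on it as a companion matrix with characteristic polynomial
$$\chi(\mu)=\mu^{3n+1}-\mu^{3n}+3\varepsilon\mu^{2n}-\tfrac34\varepsilon(1+3\varepsilon)\mu^n-\tfrac94\varepsilon(1-\varepsilon)=\mu^{3n+1}\,d(1/\mu),\qquad d(\lambda)=1-\lambda G(\lambda^n).\tag{11}$$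
By Step 3, $E_\mu$ corresponds to the generalized eigenspace of the shift for $\mu$, so $\dim E_\mu$ is the multiplicity of $\mu$ as a root of $\chi$. By Lemma 1, the multipliers of $p$, with algebraic multiplicity, are exactly the roots of $\chi$ (and $\chi(0)\ne0$).

**The case $n=1$ by hand.** Here (11) factors: $\chi(\mu)=(\mu-1)\big(\mu^3+3\varepsilon\mu+\frac94\varepsilon(1-\varepsilon)\big)$, since $3\varepsilon-\frac34\varepsilon(1+3\varepsilon)=\frac94\varepsilon(1-\varepsilon)$. If $\varepsilon=\frac1{128}$ and $|\mu|\ge\frac12$, then $|3\varepsilon\mu+\frac94\varepsilon(1-\varepsilon)|\,|\mu|^{-3}\le12\varepsilon+18\varepsilon=\frac{30}{128}<1$. So the second factor has no root with $|\mu|\ge\frac12$.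

## 9. Location of the roots

Let $R\ge2$ and $\varepsilon=R^{-3n}/16$, which is at most $\frac1{128}$. The purpose of this step is to show that $d$ has exactly one zero in $|\lambda|\le R$. On the circle $|\lambda|=R$ we have $|1-\lambda|\ge R-1\ge\frac R2$, while by (10)
$$|\lambda(G(\lambda^n)-1)|\le R\,\varepsilon R^{3n}\big(3+\tfrac34(1+3\varepsilon)+\tfrac94\big)\le\tfrac{6.1}{16}R<\tfrac R2 .$$
Since $d(\lambda)=(1-\lambda)-\lambda(G(\lambda^n)-1)$, Rouché's theorem says that $d$ has as many zeros in $|\lambda|<R$ as $1-\lambda$, namely one, counted with multiplicity, and none on $|\lambda|=R$. As $G(1)=1$, this zero is $\lambda=1$, and it is simple. All other zeros have $|\lambda|>R$. With $\mu=1/\lambda$ this says: **the multiplier $1$ is algebraically simple, and all other multipliers satisfy $|\mu|<1/R\le\frac12$.**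

## 10. From multipliers to exponential orbital stability

In this section $g\in C^1(\mathbb R)$ with $L=\sup|g'|<\infty$, and $\Phi(t,\varphi)=x_t^\varphi$ for $x'(t)=g(x(t-1))$.

**Fact 1 (Lipschitz dependence).** The function $u(t)=\sup_{[-1,t]}|x^\varphi-x^\psi|$ satisfies $u(t)\le\|\varphi-\psi\|+L\int_0^tu$, so Gronwall's inequality gives $\|\Phi(t,\varphi)-\Phi(t,\psi)\|\le e^{Lt}\|\varphi-\psi\|$.

**Fact 2 (derivative in $\varphi$).** On $[0,1]$ we have $x(t)=\varphi(0)+\int_{-1}^{t-1}g(\varphi(s))\,ds$. The map $\varphi\mapsto g\circ\varphi$ is $C^1$ on $C$ with derivative $\psi\mapsto(g'\circ\varphi)\psi$, because $g\circ(\varphi+\psi)-g\circ\varphi-(g'\circ\varphi)\psi=\psi\int_0^1[g'(\varphi+\tau\psi)-g'(\varphi)]\,d\tau$ and $g'$ is uniformly continuous on bounded intervals. So $\Phi(t,\cdot)$ is $C^1$ for $t\in[0,1]$, and by iteration for all $t\ge0$. Differentiating the integral equation gives $\partial_\varphi\Phi(t,\varphi)\psi=v_t$, where $v'(t)=g'(x^\varphi(t-1))v(t-1)$, $v_0=\psi$. If $\|\psi\|\le1$, Gronwall gives $|v(t)|\le e^{Lt}$ for $t\ge 0$, and so $v$ is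 Lipschitz on $[0,t]$ with constant $Le^{Lt}$.

**Fact 3 ($\Phi$ is $C^1$ on $(1,\infty)\times C$).** For $t>1$ the segment $x_t$ lies over times $>0$, where $x$ is $C^1$, so $\partial_t\Phi(t,\varphi)=g\circ x^\varphi_{t-1}$, which is continuous in $(t,\varphi)$. The operator $\partial_\varphi\Phi$ is norm-continuous on $(1,\infty)\times C$. In $t$, this is the Lipschitz bound of Fact 2. In $\varphi$, it holds uniformly for bounded $t$: if two linear equations have coefficients that differ by at most $\kappa$ on $[0,t]$ and are bounded by $L$, Gronwall bounds the difference of their solutions with the same data of norm $\le1$ by $\kappa te^{2Lt}$; and the coefficients $g'(x^\varphi(\cdot-1))$ depend continuously on $\varphi$ in the sup norm, by Fact 1. Both partial derivatives being continuous, $\Phi$ is $C^1$.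

The next lemma separates the geometry (a contracting return map) from the spectral theory. We use it for Theorem A and again for Theorem B.

**Lemma 2.** Let $A\subset C$ be a closed affine subspace with direction space $H$, $V\subset C$ open, $M>2$, and $s:V\to[-1,1]$ a $C^1$ function with $\mathcal P(\varphi):=\Phi(M+s(\varphi),\varphi)\in A$ for $\varphi\in V$. Let $\varphi_*\in A\cap V$ satisfy $\mathcal P(\varphi_*)=\varphi_*$. Suppose there are an equivalent norm $|\cdot|_*$ on $H$, $\theta\in(0,1)$ and $\rho>0$ such that $\mathcal B=\{\varphi\in A:|\varphi-\varphi_*|_*<\rho\}\subset V$ and $|\mathcal P(\varphi)-\varphi_*|_*\le\theta|\varphi-\varphi_*|_*$ on $\mathcal B$. Then the solution through $\varphi_*$ is periodic and its orbit $\mathcal O$ is exponentially orbitally stable.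

**Step 1 (purpose: data in the section).** Let $\omega_*=M+s(\varphi_*)>1$. As $\Phi(\omega_*,\varphi_*)=\varphi_*$, the solution through $\varphi_*$ extends to an $\omega_*$-periodic solution $x^*$ on $\mathbb R$. For $\varphi\in\mathcal B$ all $\varphi_k=\mathcal P^k(\varphi)$ lie in $\mathcal B$, and $|\varphi_k-\varphi_*|_*\le\theta^k|\varphi-\varphi_*|_*$. These are the states of $x^\varphi$ at times $t_k$ with $t_0=0$ and $1<t_{k+1}-t_k\le M+1$, so $t_k\to\infty$. For $t_k\le t\le t_{k+1}$, Fact 1 (compare with the solution that starts from $\varphi_*$ at time $t_k$) gives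
$$\mathrm{dist}(x^\varphi_t,\mathcal O)\le e^{L(M+1)}\|\varphi_k-\varphi_*\|\le K_1\theta^k\|\varphi-\varphi_*\| .$$
Since $k+1\ge t/(M+1)$, the right-hand side is at most $K_1\theta^{-1}e^{-\gamma t}\|\varphi-\varphi_*\|$ with $\gamma=-\log\theta/(M+1)>0$.

**Step 2 (purpose: data near any point of the orbit).** Let $\epsilon_0=\mathrm{dist}(\varphi,\mathcal O)$ be small. As $\mathcal O$ is compact, there is $\tau\in[0,\omega_*)$ with $\|\varphi-x^*_\tau\|=\epsilon_0$. Put $\psi=\Phi(\omega_*-\tau,\varphi)$. By Fact 1, $\|\psi-\varphi_*\|\le e^{L\omega_*}\epsilon_0$. So $\psi\in V$ for small $\epsilon_0$. Since $M+s>1$, Fact 3 shows that $\mathcal P$ is $C^1$, hence Lipschitz near $\varphi_*$. So $\mathcal P(\psi)\in A$ satisfies $\|\mathcal P(\psi)-\varphi_*\|\le K_2\epsilon_0$, and $\mathcal P(\psi)\in\mathcal B$ for small $\epsilon_0$. The time elapsed is at most $\omega_*+M+1$, and until then $\mathrm{dist}(x_t^\varphi,\mathcal O)\le\|x_t^\varphi-x^*_{\tau+t}\|\le e^{L(\omega_*+M+1)}\epsilon_0$. Afterwards Step 1 applies. Together, $\mathrm{dist}(x^\varphi_t,\mathcal O)\le Ke^{-\gamma t}\epsilon_0$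 for all $t\ge0$, with $K$ independent of $\varphi$ and of small $\epsilon_0$. $\square$

**Lemma 3.** Let $p$ be a nonconstant $\omega$-periodic solution of $x'(t)=g(x(t-1))$ whose multiplier $1$ is algebraically simple and whose other multipliers lie in $|\mu|<\theta_0<1$. Then its orbit $\mathcal O$ is exponentially orbitally stable.

**Step 1 (purpose: split off the direction of the orbit).** Choose $m$ with $M=m\omega>3$, and let $U=\partial_\varphi\Phi(\omega,p_0)$, so $\partial_\varphi\Phi(M,p_0)=U^m$. Let $e=(p')_0$. If $e=0$, then $p'$, which solves the linearized equation, vanishes on $[-1,\infty)$ and $p$ is constant, a contradiction. So $e\ne0$, and $Ue=e$. The spectral projection of the isolated simple eigenvalue $1$ is real, since $U$ is real and $1$ is real. It gives $C=\mathbb Re\oplus H$ with $H$ closed and $UH\subset H$, and a bounded linear functional $\ell$ on $C$ with $\ell(e)=1$ and $\ker\ell=H$. The spectrum of $U|_H$ is that of $U$ without $1$; as its nonzero points are isolated and can accumulate only at $0$, the spectral radius of $U|_H$ is less than $\theta_0<1$.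

**Step 2 (purpose: an adapted norm).** Choose $\theta_1<1$ larger than the spectral radius of $U^m|_H$. Then $\|(U^m)^k\xi\|\le K\theta_1^k\|\xi\|$ for $\xi\in H$, $k\ge0$. So $|\xi|_*=\sup_{k\ge0}\theta_1^{-k}\|U^{mk}\xi\|$ is a norm on $H$ equivalent to $\|\cdot\|$, and $|U^m\xi|_*\le\theta_1|\xi|_*$.

**Step 3 (purpose: a return map to the section $A=p_0+H$).** The function $h(s,\varphi)=\ell(\Phi(M+s,\varphi)-p_0)$ is $C^1$ near $(0,p_0)$, vanishes there, and $\partial_sh(0,p_0)=\ell((p')_M)=\ell(e)=1$. The implicit function theorem gives a $C^1$ function $s$ on a neighbourhood $V$ of $p_0$ with $s(p_0)=0$, $|s|\le1$ and $h(s(\varphi),\varphi)=0$, that is, $\mathcal P(\varphi)=\Phi(M+s(\varphi),\varphi)\in A$. For $\xi\in H$ we have $s'(p_0)\xi=-\ell(U^m\xi)=0$, because $U^m\xi\in H$. Hence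
$$\mathcal P'(p_0)\xi=e\cdot s'(p_0)\xi+U^m\xi=U^m\xi .$$

**Step 4 (purpose: contraction).** Since $\mathcal P$ is $C^1$ with values in $A$, $\mathcal P'(\varphi)|_H$ maps $H$ to $H$ and has $|\cdot|_*$-norm $\le\theta$ for some $\theta\in(\theta_1,1)$ and all $\varphi$ in a small $|\cdot|_*$-ball of $A$ around $p_0$. By the mean value inequality $\mathcal P$ is a contraction on this ball with fixed point $p_0$. Lemma 2 applies with $\varphi_*=p_0$. $\square$

**Proof of Theorem A.** Take $\varepsilon=R^{-3n}/16$, $D=10+nT$, $F=Df$, and the periodic solution $s\mapsto p(Ds)$ with $p$ from Section 5. By the scaling remark it solves $x'(t)=F(x(t-1))$. The hypotheses on $F$ were checked in Section 4, the sign-change count in Section 5, and the multipliers in Sections 6–9. Lemma 3 with $\theta_0=1/R$ gives exponential orbital stability. $\blacksquare$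

With $n=1$, $R=2$, $\varepsilon=\frac1{128}$ we have $\sigma=\frac7{512}-\frac{21}{65536}=\frac{875}{65536}$ and a fully explicit example with $\mathrm{sc}(p_t)\in\{2,3\}$.

## 11. Nearby and analytic nonlinearities: proof of Theorem B

Let $p$ now denote the rescaled periodic solution for $F$, and let $M,\ell,H,|\cdot|_*$ be as in Lemma 3 for $F$; so $M>3$. Let $L=\sup|F'|$ and $\kappa=\sup|g-F|+\sup|g'-F'|\le1$, and let $\Phi_F,\Phi_g$ be the semiflows. $F'$ has compact support, so it is uniformly continuous; let $\varpi$ be its modulus of continuity. Since $F(-9)<F(-4)$ and $F(-4)>F(4)$, the same holds for $g$ if $\kappa$ is small, and $g$ is not monotone.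

**Step 1 (purpose: uniform convergence of the semiflows).** Let $X=\{(t,\varphi):|t-M|\le1,\ \|\varphi-p_0\|\le1\}$; on $X$ we have $t-1>1$. We claim that, as $\kappa\to0$, $\Phi_g,\partial_t\Phi_g,\partial_\varphi\Phi_g$ converge uniformly on $X$ to $\Phi_F,\partial_t\Phi_F,\partial_\varphi\Phi_F$. Let $x,y$ be the solutions for $F,g$ from the same $\varphi$. Then $|F(x)-g(y)|\le\kappa+L|x-y|$, and Gronwall gives $|x-y|(t)\le\kappa te^{Lt}$. This yields the first convergence, and with $\partial_t\Phi_F=F\circ x_{t-1}$, $\partial_t\Phi_g=g\circ y_{t-1}$ the second. For the third, the coefficients of the variational equations satisfy $|F'(x)-g'(y)|\le\kappa+\varpi(\kappa te^{Lt})$, solutions of the variational equation for $g$ with data of norm $\le1$ are bounded by $e^{(L+1)t}$, and Gronwall applies to the difference.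

**Step 2 (purpose: uniform continuity of the limits).** $\Phi_F$, $\partial_t\Phi_F$ and $\partial_\varphi\Phi_F$ are uniformly continuous on $X$. In $t$ this holds because $t-1>1$, so the segments $x_t,x_{t-1},v_t$ involved lie over positive times and are uniformly Lipschitz. In $\varphi$ it follows from Fact 1 and the uniform continuity of $F'$: the coefficients for $\varphi$ and $\tilde\varphi$ differ by at most $\varpi(e^{Lt}\|\varphi-\tilde\varphi\|)$.

**Step 3 (purpose: return times for $g$).** Let $h_g(s,\varphi)=\ell(\Phi_g(M+s,\varphi)-p_0)$, and define $h_F$ likewise. Since $h_F(0,p_0)=0$ and $\partial_sh_F(0,p_0)=1$, we can choose $s_0,r\in(0,1]$ such that $\partial_sh_F\ge\frac34$ for $|s|\le s_0$, $\|\varphi-p_0\|\le r$, and $|h_F(0,\varphi)|\le s_0/4$ for $\|\varphi-p_0\|\le r$. For small $\kappa$ we then have $\partial_sh_g\ge\frac12$ and $|h_g(0,\varphi)|<s_0/2$ there. So $h_g(\cdot,\varphi)$ is negative at $-s_0$, positive at $s_0$, and has a unique zero $s_g(\varphi)\in(-s_0,s_0)$; by the implicit function theorem it is $C^1$ on $\|\varphi-p_0\|<r$. Let $s_F$ be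 the function obtained for $g=F$. Then
$$\tfrac12|s_g-s_F|\le|h_g(s_g,\varphi)-h_g(s_F,\varphi)|=|h_F(s_F,\varphi)-h_g(s_F,\varphi)|\le\sup|h_g-h_F|\to0 ,$$
and $s_g'=-\big(\partial_\varphi h_g/\partial_sh_g\big)(s_g(\varphi),\varphi)\to s_F'$ uniformly, by Steps 1 and 2. Hence $\mathcal P_g(\varphi)=\Phi_g(M+s_g(\varphi),\varphi)\in p_0+H$ and its derivative converge uniformly on $\|\varphi-p_0\|<r$ to $\mathcal P_F$ and $\mathcal P_F'$.

**Step 4 (purpose: a fixed point for $g$).** By the computation in Lemma 3, $\mathcal P_F(p_0)=p_0$ and $\mathcal P_F'(p_0)|_H=U^m|_H$. So there are $\theta<1$ and $\rho>0$ such that the closed ball $\bar{\mathcal B}_\rho=\{\varphi\in p_0+H:|\varphi-p_0|_*\le\rho\}$ lies in $\|\varphi-p_0\|<r$ and $\mathcal P_F'|_H$ has $|\cdot|_*$-norm $\le\theta$ on it. Put $\theta'=(1+\theta)/2$. For small $\kappa$ the norm of $\mathcal P_g'|_H$ is $\le\theta'$ on $\bar{\mathcal B}_\rho$, and $|\mathcal P_g(p_0)-p_0|_*<(1-\theta')\rho$. So for $\varphi\in\bar{\mathcal B}_\rho$ we have $|\mathcal P_g(\varphi)-p_0|_*<\theta'\rho+(1-\theta')\rho=\rho$: $\mathcal P_g$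 is a contraction of $\bar{\mathcal B}_\rho$ into its interior. By Banach's fixed point theorem it has a fixed point $\varphi_g$, which lies in the interior, and
$$|\varphi_g-p_0|_*\le\frac{|\mathcal P_g(p_0)-p_0|_*}{1-\theta'}\to0\qquad(\kappa\to0).$$
On a small $|\cdot|_*$-ball around $\varphi_g$ Lemma 2 applies (with $V=\{\|\varphi-p_0\|<r\}$, $s=s_g$, and the contraction constant $\theta'$). So the solution $p^g$ through $\varphi_g$ is periodic and exponentially orbitally stable.

**Step 5 (purpose: $p^g$ oscillates rapidly).** Since $\mathrm{sc}(p_0)\ge2$, there are $s_0'<s_1'<s_2'$ in $[-1,0]$ with $p_0(s'_{i-1})p_0(s'_i)<0$ for $i=1,2$. For small $\kappa$ the same inequalities hold for $\varphi_g$. So $p^g$ takes both signs, is nonconstant, and $\mathrm{sc}(p^g_0)\ge2$. This proves the first assertion, with $\kappa_0$ small enough for all the conditions above.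

**Step 6 (purpose: analytic $g$).** Let $g_s$ be the convolution of $F$ with the centred Gaussian of variance $s>0$. As $F$ is bounded, the convolution integral converges locally uniformly for complex arguments, so $g_s$ is entire. As $F,F'$ are bounded and uniformly continuous, $g_s\to F$ and $g_s'\to F'$ uniformly as $s\to0$. The function $g_s$ need not vanish at $0$, so we shift it. We have $F'(0)=-2D\varepsilon\eta'(0)/\delta<0$, and $\inf_{|x|\ge r}|F(x)|>0$ for each $r>0$. Choose $r_1>0$ with $F'\le F'(0)/2$ on $[-r_1,r_1]$. For small $s$, $g_s$ is strictly decreasing on $[-r_1,r_1]$ and has the sign of $F$ for $|x|\ge r_1$. So it has exactly one zero $x_s$, and it is positive to the left of $x_s$ and negative to the right. For any $r\in(0,r_1)$, $g_s$ has the sign of $F$ on $|x|\ge r$ when $s$ is small, so $|x_s|<r$; thus $x_s\to0$. The function $g(x)=g_s(x+x_s)$ is real analytic and satisfies negative feedback, and $\sup|g-F|+\sup|g'-F'|\to0$ as $s\to0$, by the uniform continuity of $F$ and $F'$. $\blacksquare$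

## 12. The integral $B$ and many added periods: proof of Theorem C

In Theorem A, $\varepsilon=R^{-3n}/16$ shrinks as $n$ grows. Theorem C explains why it must. For our $p$, by (7), $B=\int_0^Tf'(p)$ is the sum of the last column of the crossing table in Section 4. There $\pm(1-\frac\varepsilon2)$, $\pm\frac{1-\varepsilon}2$, $\pm(1-\varepsilon)$, $\pm(2-\varepsilon)$ cancel, and $B=-\varepsilon-2\varepsilon=-3\varepsilon\neq0$. So for fixed $\varepsilon$, the solution $p$ acquires a multiplier outside the unit circle for all large $n$. We now prove the theorem.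

The first statement is immediate from periodicity. Let $\beta(t)=f'(p(t-r))$, which is $T$-periodic, with $\int_0^T\beta=B\ne0$.

**Step 1 (purpose: replace the added periods by a complex parameter).** For $\alpha\in\mathbb C$ let $U(\alpha)$ on $C([-r,0],\mathbb C)$ be the time-$T$ map of
$$v'(t)=\alpha\beta(t)v(t-r).$$
By the method of steps, $U(\alpha)$ is a polynomial in $\alpha$ with bounded operators as coefficients. Suppose $U(\alpha)$ has an eigenvalue $\mu\neq0$ with $\alpha\mu^n=1$. Take an eigenfunction and its solution $v$ on $[-r,\infty)$. As $\beta$ is $T$-periodic, $v(t+T)=\mu v(t)$ for $t\ge-r$, and this relation extends $v$ to a solution on $\mathbb R$. Then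
$$v'(t)=\mu^{-n}\beta(t)v(t-r)=\beta(t)v(t-r-nT),\qquad \beta(t)=f'(p(t-r-nT)).$$
Moreover, $v$ does not vanish identically on $[-r-nT,0]$. So $\mu$ is a Floquet multiplier of $p$ for the delay $r+nT$. It remains to find, for all large $n$, such a pair with $|\alpha|<1$, because then $|\mu|^n=1/|\alpha|>1$.

**Step 2 (purpose: the eigenvalue branch through $1$ at $\alpha=0$).** For $\alpha=0$ solutions are constant for $t\ge0$. If $kT\ge r$, then $U(0)^k\varphi\equiv\varphi(0)$, a rank-one projection onto the constants. By spectral mapping, $\sigma(U(0))\setminus\{0\}$ consists of $k$-th roots of unity; they are eigenvalues, as $U(0)^k$ is compact. An eigenfunction for any of them is fixed by $U(0)^k$, hence constant, hence has eigenvalue $1$. The generalized eigenspace of $U(0)$ for $1$ is contained in that of the projection $U(0)^k$, which is the space of constants. So $1$ is an isolated, algebraically simple eigenvalue of $U(0)$ with eigenfunction $1$. By analytic perturbation theory there are, near $\alpha=0$, an analytic simple eigenvalue $\mu(\alpha)$ of $U(\alpha)$ with $\mu(0)=1$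 and an analytic spectral projection $Q(\alpha)$. The eigenfunctions $Q(\alpha)1/(Q(\alpha)1)(0)$ tend uniformly to $1$ as $\alpha\to0$.

**Step 3 (purpose: $\mu'(0)=B$).** For the solution $v$ that starts from this eigenfunction, $v(0)=1$ and $v(T)=\mu(\alpha)$, so
$$\mu(\alpha)-1=v(T)-v(0)=\alpha\int_0^T\beta(t)v(t-r)\,dt .$$
As $\alpha\to0$, $v\to1$ uniformly on $[-r,T]$. Hence $\mu'(0)=\int_0^T\beta=B\neq0$.

**Step 4 (purpose: solve $\alpha\mu(\alpha)^n=1$ for all large $n$).** Choose $\rho_0<1$ such that $\mu$ is defined and nonzero on $|\alpha|<\rho_0$, and let $\Omega=\{0<|\alpha|<\rho_0\}$, which is connected. By Step 3, $\mu$ is nonconstant, hence an open map, and $\mu(0)=1$. So $|\mu|$ takes values $>1$ and values $<1$ in $\Omega$. The functions $h_n(\alpha)=\alpha\mu(\alpha)^n$ omit the value $0$ in $\Omega$. If infinitely many of them also omitted the value $1$, Montel's theorem would give a subsequence that converges locally uniformly in $\Omega$ either to a holomorphic function or to $\infty$. But $h_n\to\infty$ where $|\mu|>1$, and $h_n\to0$ where $|\mu|<1$, a contradiction.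 So for all large $n$ there is $\alpha\in\Omega$ with $\alpha\mu(\alpha)^n=1$. Since $0<|\alpha|<1$, we have $|\mu(\alpha)|^n=1/|\alpha|>1$, and Step 1 finishes the proof. $\blacksquare$

For our $p$, with $r=10$, the branch $\mu(\alpha)$ can be written down. In $v'=\alpha\beta(t)v(t-10)$ every jump (7) is multiplied by the number $\alpha$ and has its source with no added periods. So the jump system is (8) with the operator $\lambda^n$ replaced by the number $\alpha$, and the elimination of Section 8 gives $Y=\lambda G(\alpha)Y$. A solution with $v(t+T)=\mu v(t)$ has $Y(j)=\mu Y(j-1)$, whence $\mu(\alpha)=G(\alpha)$. By (10), $\mu'(0)=-3\varepsilon=B$, in agreement with Step 3, and the roots of (11) are the solutions of $\mu=G(\alpha)$, $\alpha\mu^n=1$.
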